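# Injective presentations of linearly ordered $\omega$-automatic structures

## 1. Regular relations, presentations and transversals

Throughout, $\Sigma$ is a finite alphabet with a fixed linear order, and $\omega$-words are elements of $\Sigma^\omega$. For an $\omega$-word $\alpha$ we write $\alpha(i)$ for its $i$-th letter, $\alpha[n,m)$ for the factor on positions $n,\dots,m-1$, $\alpha[n,\infty)$ for the tail from position $n$ on, and $\alpha|n=\alpha[0,n)$.

**Definition (convolution, regular relation).** The convolution $\alpha_0\otimes\dots\otimes\alpha_{n-1}$ of $\omega$-words over $\Sigma$ is the $\omega$-word over $\Sigma^n$ whose $i$-th letter is $\langle\alpha_0(i),\dots,\alpha_{n-1}(i)\rangle$. An $n$-ary relation $R$ on $\Sigma^\omega$ is regular if $\{\alpha_0\otimes\dots\otimes\alpha_{n-1}:\langle\alpha_0,\dots,\alpha_{n-1}\rangle\in R\}$ is a regular $\omega$-language, that is, recognized by a finite Büchi automaton.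

We use the same notation for words over different alphabets (the convolution then lives over the product alphabet) and for finite words of equal length.

**Example 1.** The lexicographic order on $\Sigma^\omega$ is regular: an automaton reading $\alpha\otimes\beta$ waits for the first letter $\langle a,b\rangle$ with $a\ne b$ and checks that $a<b$. The relation $x\,E_0\,y$, meaning $x(i)=y(i)$ for all but finitely many $i$, is regular on $\{0,1\}^\omega$: a nondeterministic automaton guesses a position after which it accepts only letters $\langle a,a\rangle$.

**Definition ($\omega$-automatic presentation).** Let $\mathcal A=\langle A,(R^{\mathcal A})_R\rangle$ be a structure with finite relational signature. An $\omega$-automatic presentation of $\mathcal A$ consists of a finite alphabet $\Sigma$, a regular $\omega$-language $L_\delta\subseteq\Sigma^\omega$, a regular binary relation $L_\approx$ on $L_\delta$, regular relations $L_R$ on $L_\delta$ (one for each relation symbol $R$, of the same arity), and a surjection $h:L_\delta\to A$ such that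
$$h(\alpha)=h(\beta)\iff\langle\alpha,\beta\rangle\in L_\approx ,\qquad \bar\alpha\in L_R\iff h(\bar\alpha)\in R^{\mathcal A}$$
for all words and tuples from $L_\delta$. The presentation is injective if $h$ is injective; equivalently, $L_\approx$ is equality on $L_\delta$. A structure is $\omega$-automatic if it has an $\omega$-automatic presentation over some finite alphabet. A linearly ordered $\omega$-automatic structure is an $\omega$-automatic structure one of whose relations is a linear order on its universe.

We usually write $\approx$ for $L_\approx$; it is an equivalence relation on $L_\delta$.

**Example 2.** The structure $\langle[0,1],\le\rangle$ has a presentation by binary expansions: $L_\delta=\{0,1\}^\omega$ and $h(\alpha)=\sum_i\alpha(i)2^{-i-1}$. Two distinct words have the same value exactly if they are $u01^\omega$ and $u10^\omega$ for some finite word $u$, so $\approx$ is regular. Further, $h(\alpha)\le h(\beta)$ holds iff $\alpha$ is lexicographically at most $\beta$ or $\alpha\approx\beta$, which is again regular. The presentation is not injective.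

**Definition (regular transversal).** Let $\approx$ be a regular equivalence relation on a regular $L\subseteq\Sigma^\omega$. A regular transversal of $\approx$ is a regular $T\subseteq L$ that meets every $\approx$-class in exactly one point.

**Example 3.** In Example 2 let $T$ consist of $0^\omega$ and of all words with infinitely many letters $1$. Of $u01^\omega$ and $u10^\omega$ it contains exactly the first, and every class with one element lies in $T$: a word outside $T$ has the form $u10^\omega$ and hence has a partner. So $T$ is a regular transversal, and restricting the presentation to $T$ makes it injective.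

**Definition (total preorder inducing $\approx$).** A total preorder $\preceq$ on $L$ is a reflexive and transitive relation in which any two elements are comparable. It induces $\approx$ if $\alpha\approx\beta\iff\alpha\preceq\beta\preceq\alpha$. We write $\alpha\prec\beta$ for "$\alpha\preceq\beta$ and not $\beta\preceq\alpha$".

A total preorder inducing $\approx$ is the same thing as a linear order on $L/{\approx}$. By transitivity it is invariant under $\approx$ in both arguments. In Example 2, "$h(\alpha)\le h(\beta)$" is a regular total preorder inducing $\approx$.

**Definition (smooth).** An equivalence relation $\approx$ on a Borel set $L\subseteq\Sigma^\omega$ is smooth if it is Borel reducible to equality on a standard Borel space, that is, if there are a standard Borel space $X$ and a Borel map $\theta:L\to X$ with $\theta(\alpha)=\theta(\beta)\iff\alpha\approx\beta$.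

**Example 4.** In Example 2 the map $h$ itself is continuous into $[0,1]$ and shows that $\approx$ is smooth.

We use three textbook facts.

* **(F1)** (Büchi) Regular relations on $\omega$-words are exactly those definable in monadic second-order logic (MSO) over $(\omega,<)$, words being coded by tuples of sets. Hence they are closed under Boolean operations, projection and MSO definitions. MSO over $(\omega,<)$ is decidable.
* **(F2)** (Büchi) For finitely many regular $\omega$-languages over $\Gamma$ there are a finite semigroup $S$ and a morphism $h:\Gamma^+\to S$ saturating them: if $w=w_0w_1\cdots$ and $w'=w_0'w_1'\cdots$ with nonempty finite factors and $h(w_i)=h(w_i')$ for all $i$, then $w$ and $w'$ belong to the same languages among the given ones. Moreover, $S$ and $h$ can be computed from automata.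
* **(F3)** Ramsey's theorem, finite and infinite.

**Example 5.** For the convolution language of $E_0$, let $S=\{e,n\}$ with $ee=e$ and all other products equal to $n$. Put $h(w)=e$ if all letters of $w$ have the form $\langle a,a\rangle$, and $h(w)=n$ otherwise. This is a morphism, and $w_0w_1\cdots$ belongs to the language iff $h(w_i)=e$ for all but finitely many $i$. So $h$ saturates the language.

## 2. Linear orders and injectivity

If a structure has an injective presentation, then the lexicographic order on $L_\delta$ is a regular linear order, and $h$ carries it to a linear order on the universe. So every structure with an injective presentation can be expanded by a linear order to an $\omega$-automatic structure. The following problem, from "Monadic Second-Order Model Theory" (https://www.fi.muni.cz/~blumens/MSO.pdf), asks for the converse: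

*Is it true that every linearly ordered $\omega$-automatic structure has an injective $\omega$-automatic presentation, possibly over a different finite alphabet?*

**Theorem A.** Every linearly ordered $\omega$-automatic structure has an injective $\omega$-automatic presentation. Consequently a structure has an injective $\omega$-automatic presentation iff it can be expanded by a linear order to an $\omega$-automatic structure.

Sections 3 to 7 lead to the proof of Theorem A. Sections 8 to 10 sharpen it: the injective presentation can be found inside the given one, and there is a decidable dichotomy for arbitrary regular equivalence relations. That is Theorem B, stated in Section 8 once the constant $N$ in it has been introduced.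

## 3. Least representatives, uniformization, and $E_0$

The natural first attempt is to keep the lexicographically least word of each class. In Example 2 this works and gives the $T$ of Example 3. In general it fails because a class need not have a least word, even if the quotient is trivial. Let $L$ be the set of words over $\{0,1\}$ with finitely many $0$s, and let all words of $L$ be equivalent, so that the presented structure is a single point. The words $0^n1^\omega$ lie in $L$ and decrease lexicographically, and any $\alpha\in L$ is above $0^n1^\omega$ as soon as $n$ exceeds the position of its first $1$. So there is no least element.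

The second attempt is to choose differently. Uniformization (Lemma 6 below) says that from a regular relation $Q$ one can choose, by a function $g$ with regular graph, a $g(\delta)$ with $\langle\delta,g(\delta)\rangle\in Q$. Apply it to $Q={\approx}$: this gives $g(\alpha)\approx\alpha$, but nothing forces $g(\alpha)=g(\beta)$ when $\alpha\approx\beta$. For instance, $g(\alpha)=\alpha$ is a legal choice. A choice function helps only if its argument is already an invariant of the class. The linear order does not help directly either, since it compares classes and says nothing about words inside one class.

So the order must enter by excluding something. The relation $E_0$ shows what it excludes, and how.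

**Observation.** There is no regular total preorder on $\{0,1\}^\omega$ inducing $E_0$.

*Proof.* Suppose $\preceq$ is one, and let $h:(\{0,1\}^2)^+\to S$ saturate $\{\alpha\otimes\beta:\alpha\preceq\beta\}$. In a finite semigroup every element has an idempotent power, so there is $m\ge1$ such that $h(\langle0,0\rangle^m)$ is idempotent.

We first show that for all $\gamma,\gamma'$,
$$\gamma\preceq\gamma'\iff 0^m\gamma\preceq0^m\gamma'. \tag{1}$$
Let $\tau=\gamma[m,\infty)$ and $\tau'=\gamma'[m,\infty)$. Since $\gamma\,E_0\,0^m\tau$ and $\gamma'\,E_0\,0^m\tau'$, we have $\gamma\preceq\gamma'\iff0^m\tau\preceq0^m\tau'$. The convolutions $0^m\tau\otimes0^m\tau'$ and $0^{2m}\tau\otimes0^{2m}\tau'$ factor into the block $\langle0,0\rangle^m$, respectively $\langle0,0\rangle^{2m}$, followed by the same single letters. The two blocks have the same value under $h$. Hence $0^m\tau\preceq0^m\tau'\iff0^{2m}\tau\preceq0^{2m}\tau'$. Finally $0^{2m}\tau\,E_0\,0^m\gamma$ and likewise for $\gamma'$, which gives (1).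

Now let $x=(0^m1^m)^\omega$ and $y=(1^m0^m)^\omega$. Then $0^my=x$. Also $0^mx\,E_0\,y$, because from position $m$ on both words equal $x$. By (1), $y\preceq x\iff0^my\preceq0^mx\iff x\preceq y$. As $\preceq$ is total, both hold, so $x\,E_0\,y$. But $x(i)\neq y(i)$ for every $i$, a contradiction. $\square$

The trick is to make two words alternate, so that exchanging them is the same as shifting by one block, which a finite automaton cannot notice. The plan for a general $\approx$ is as follows. We attach to each class an invariant, its code, which is an $\omega$-word depending regularly on the class. For $E_0$ all classes turn out to have the same code, so a code alone does not name a class. But whenever too many classes share a code, we find inside $\approx$ enough of the behavior of $E_0$ to run the alternation argument. So in the ordered case each code is shared by boundedly many classes, and a code together with a bounded number names a class.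

## 4. Codes of equivalence classes

Fix a regular $L\subseteq\Sigma^\omega$ and a regular equivalence relation $\approx$ on $L$. Fix a morphism $h:(\Sigma^2)^+\to S$ saturating $\{\alpha\otimes\beta:\alpha\approx\beta\}$ and possibly finitely many further regular languages, and put $K=|S|$.

**Definition.** For a $\approx$-class $C$ and $u,v\in\Sigma^n$ let
$$u\sim_Cv\iff\forall\tau\in\Sigma^\omega\ (u\tau\in C\Leftrightarrow v\tau\in C).$$

So $u\sim_Cv$ says that for membership in $C$ the prefixes $u$ and $v$ are interchangeable. This depends only on $C$, not on a representative.

**Example 6.** For $E_0$ we have $u\tau\in C\iff v\tau\in C$ whenever $|u|=|v|$, so $\sim_C$ has one class on each $\Sigma^n$, for every $C$. For equality on $\{0,1\}^\omega$ and $C=\{\alpha\}$, the word $\alpha|n$ is alone in its $\sim_C$-class, and all other words of length $n$ (which have no continuation in $C$) form the second one. Let now $L$ be the set of eventually constant words over $\{0,1\}$, with $\alpha\approx\beta$ iff they have the same eventual value. There are two $\approx$-classes $C$, and for both of them all words of length $n$ are $\sim_C$-equivalent.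

**Lemma 1.** (a) $u\sim_Cv$ implies $uz\sim_Cvz$ for all $z\in\Sigma^*$. (b) On each $\Sigma^n$, $\sim_C$ has at most $K$ classes.

*Proof.* (a) For every $\tau$, apply the definition of $u\sim_Cv$ to the word $z\tau$.

(b) The purpose is a bound independent of $n$, so that $\sim_C$ can be written down with finitely many letters. For $n=0$ there is one class. Let $n\ge1$, fix $\alpha\in C$, and suppose $h(u\otimes\alpha|n)=h(v\otimes\alpha|n)$. For any $\tau$, factor $u\tau\otimes\alpha$ into the first block $u\otimes\alpha|n$ followed by single letters, and factor $v\tau\otimes\alpha$ in the same way. Corresponding factors have equal $h$-values, so $u\tau\approx\alpha\iff v\tau\approx\alpha$, which says $u\tau\in C\iff v\tau\in C$. Thus $u\sim_Cv$. So the class of $u$ is determined by $h(u\otimes\alpha|n)\in S$, and there are at most $|S|=K$ classes. $\square$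

**Definition (code).** For a class $C$ and each $n$ let $r^n_1<\dots<r^n_{k_n}$, ordered lexicographically, be the lexicographically least members of the $\sim_C$-classes of $\Sigma^n$; here $k_n\le K$. Define $\delta_n:\{1,\dots,K\}\times\Sigma\to\{1,\dots,K\}$ by
$$\delta_n(i,a)=j\iff r^n_ia\sim_Cr^{n+1}_j\quad(i\le k_n),\qquad\delta_n(i,a)=1\quad(i>k_n).$$
Let $\Delta$ be the finite set of all functions $\{1,\dots,K\}\times\Sigma\to\{1,\dots,K\}$. The code of $C$ is the $\omega$-word $d_C=\delta_0\delta_1\delta_2\cdots\in\Delta^\omega$. For $\alpha\in L$ put $d(\alpha)=d_{[\alpha]}$.

Finite words of a fixed length do have a lexicographically least member in each class, so the difficulty of Section 3 does not arise here. The code is the transition table of a deterministic automaton with time-dependent transitions, whose states at time $n$ are the $\sim_C$-classes of $\Sigma^n$.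

**Lemma 2.** (a) If $d_C=d_{C'}$, then $\sim_C$ and $\sim_{C'}$ coincide on every $\Sigma^n$. (b) The function $d:L\to\Delta^\omega$ has regular graph. (c) $\alpha\approx\beta$ implies $d(\alpha)=d(\beta)$.

*Proof.* (c) holds by definition.

(a) We recover $\sim_C$ from $d_C$. Run $u\in\Sigma^n$ through the table: start in state $1$ at level $0$ and apply $\delta_0,\dots,\delta_{n-1}$ to the letters of $u$. We claim that if the run ends in $i$, then $i\le k_n$ and $u\sim_Cr^n_i$. For $n=0$ the only word is the empty one, which is $r^0_1$. If $u\sim_Cr^n_i$, then Lemma 1(a) gives $ua\sim_Cr^n_ia\sim_Cr^{n+1}_j$ with $j=\delta_n(i,a)$, which is the claim for $ua$. Since different $r^n_i$ are inequivalent, $u\sim_Cv$ iff the runs of $u$ and $v$ end in the same state, and this depends only on $d_C$.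

(b) By (F1) it suffices to define $d$ in MSO. A finite word of length $n$ is represented by an $\omega$-word $X$ together with the position $n$. The following are expressible, one after the other.

* "$X|n\sim_{[\alpha]}Y|n$" says that for all $Z$, $(X|n)Z[n,\infty)\approx\alpha\iff(Y|n)Z[n,\infty)\approx\alpha$.
* "$X|n$ is lexicographically least in its $\sim_{[\alpha]}$-class" says that $X|n$ is lexicographically at most $Y|n$ whenever $X|n\sim_{[\alpha]}Y|n$.
* "$X|n=r^n_i$", for $i\le K$, says that $X|n$ is least in its class and that exactly $i-1$ words of length $n$ lexicographically below it are least in their classes.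
* "$\delta_n(i,a)=j$" says: either no $X$ satisfies $X|n=r^n_i$, and $j=1$; or there are $X,Y$ with $X|n=r^n_i$, $X(n)=a$, $Y|(n+1)=r^{n+1}_j$ and $X|(n+1)\sim_{[\alpha]}Y|(n+1)$.

Finally, $d(\alpha)=\delta$ says that $\alpha\in L$ and that for every $n$ the letter of $\delta$ at $n$ has the correct values, a finite conjunction over $i$ and $a$. $\square$

Conversely to (a), if $\sim_C$ and $\sim_{C'}$ coincide on every $\Sigma^n$, then $d_C=d_{C'}$ by construction. So "$C$ and $C'$ share a code" means exactly that the two relations coincide; it does not depend on the choice of $h$ and $K$. In Example 6, all classes of $E_0$ share one code, and the two classes of eventually constant words share one code. For equality, if $\{\alpha\}$ and $\{\beta\}$ share a code, then for every $n\ge2$ the unique $\sim$-class of $\Sigma^n$ with one element is both $\{\alpha|n\}$ and $\{\beta|n\}$ (the other class has $2^n-1\ge3$ elements), so $\alpha=\beta$.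

## 5. Four homogeneous words extracted from many classes with one code

Now we find $E_0$-like behavior when many classes share a code. We collect representatives of these classes, cut them into blocks that look alike to $h$, and splice blocks from different representatives. Because the classes have a common relation $\sim$, spliced words that eventually follow one representative stay in its class.

How many words should we splice? With two words $u_0,u_1$, alternation will yield an equivalence between the words spliced along $(01)^\omega$ and along $(10)^\omega$. What we shall know directly is only that the words spliced along $0^\omega$ and $1^\omega$ are inequivalent, and these facts do not conflict on the face of it. With four words $u_0,\dots,u_3$ we can compare one alternating word, along $(03)^\omega$, with two constant ones: $0$ lies below both $1$ and $2$, and $3$ lies above both. This is the reason for the number four.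

**Setting.** Let $\mathcal F$ be a finite family of regular languages over $\Sigma^2$ containing $\{\alpha\otimes\beta:\alpha\approx\beta\}$, let $h:(\Sigma^2)^+\to S$ saturate $\mathcal F$, and let $K=|S|$. Let $R$ be such that every coloring of the pairs of an $R$-element set with $|S|^2$ colors has a homogeneous $4$-element subset; it exists by (F3). Put
$$N:=K\,|S|\,R .$$
For $x,y\in\{0,1,2,3\}^\omega$ let $\mathrm{sg}(x,y)\in\{=,<,>\}^\omega$ be the sequence whose $k$-th letter says whether $x_k=y_k$, $x_k<y_k$ or $x_k>y_k$. For instance, $\mathrm{sg}((03)^\omega,1^\omega)=({<}{>})^\omega$.

**Lemma 3.** Suppose more than $N$ distinct $\approx$-classes have the same code. Then there are $p\in\Sigma^+$, words $u_0,u_1,u_2,u_3\in\Sigma^+$ of equal length, and $s,a,b,c\in S$ with $a,b,c$ idempotent, such that $h(p\otimes p)=s$, and $h(u_i\otimes u_j)$ equals $a$, $b$ or $c$ according to whether $i=j$, $i<j$ or $i>j$. Moreover, writing $w_x=p\,u_{x_0}u_{x_1}u_{x_2}\cdots$ for $x\in\{0,1,2,3\}^\omega$: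

* (E) $x\,E_0\,y$ implies $w_x\approx w_y$; in particular all $w_x\in L$;
* (I) $w_{i^\omega}\not\approx w_{j^\omega}$ for $i\neq j$.

*Proof.* Let $C_0,\dots,C_N$ be distinct classes with a common code. By Lemma 2(a) they have a common relation $\sim$. Choose $\alpha_i\in C_i$.

**Step 1: many representatives with equivalent prefixes.** The purpose is to be able to switch between representatives at infinitely many positions. Let $n\ge1$. By Lemma 1(b) the $N+1>K|S|R$ words $\alpha_i|n$ fall into at most $K$ $\sim$-classes, so there is a set $I\subseteq\{0,\dots,N\}$ with more than $|S|R$ elements, in particular more than $|S|(R-1)$, such that the words $\alpha_i|n$ with $i\in I$ are pairwise $\sim$-equivalent. There are finitely many possible $I$, so some $I$ works for infinitely many $n\ge1$. Fix it.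

**Step 2: uniform blocks.** The purpose is that $h$ does not distinguish blocks at different times. Color each pair $n<m$ of positions for which $I$ works by the tuple
$$\big(h(\alpha_i[n,m)\otimes\alpha_j[n,m))\big)_{i,j\in I}.$$
There are finitely many colors. By Ramsey's theorem there are $1\le n_0<n_1<\cdots$ among these positions and elements $t_{ij}\in S$ with
$$h(\alpha_i[n_k,n_l)\otimes\alpha_j[n_k,n_l))=t_{ij}\qquad\text{for all }k<l,\ i,j\in I.$$
Comparing the interval $[n_0,n_2)$ with its parts $[n_0,n_1)$ and $[n_1,n_2)$ gives $t_{ij}t_{ij}=t_{ij}$.

**Step 3: uniform indices.** The purpose is that $h$ sees only the order relation between indices. As $|I|>|S|(R-1)$, at least $R$ indices $i\in I$ share the same value $t_{ii}=:a$. Color the pairs $i<j$ of such indices by $(t_{ij},t_{ji})\in S^2$. By the choice of $R$ there are four of them with $t_{ij}=b$ and $t_{ji}=c$ for all $i<j$. Rename the corresponding words and classes, in increasing index order, as $\beta_0,\dots,\beta_3$ and $B_0,\dots,B_3$. Put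
$$p=\beta_0|n_0,\qquad u_i=\beta_i[n_0,n_1),\qquad s=h(p\otimes p).$$
All requirements on $h$ in the lemma hold, and $p$ is nonempty because $n_0\ge1$.

**Step 4: two ways of splicing.** The words $w_x$ repeat the same four blocks, whereas the words
$$v_x=p\,\beta_{x_0}[n_0,n_1)\,\beta_{x_1}[n_1,n_2)\,\beta_{x_2}[n_2,n_3)\cdots$$
follow the actual representatives. For $v_x$ we can compute classes; we want the conclusions for $w_x$. Let $\sigma=\mathrm{sg}(x,y)$. The words $w_x\otimes w_y$ and $v_x\otimes v_y$ both have factorizations, into $p\otimes p$ and then the displayed blocks, whose sequence of $h$-values is $s,s_0,s_1,s_2,\dots$, where $s_k$ is $a$, $b$ or $c$ according to whether $\sigma_k$ is $=$, $<$ or $>$. By saturation: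
$$\text{which languages of }\mathcal F\text{ contain }w_x\otimes w_y\text{ depends only on }\mathrm{sg}(x,y),\text{ and }v_x\otimes v_y\text{ lies in the same ones.}\tag{2}$$

**Step 5: the class of $v_x$ for eventually constant $x$.** We claim that $v_x|n_k\sim\beta_i|n_k$ for all $x,k,i$. Recall that for fixed $k$ the words $\beta_i|n_k$ with $i\le3$ are pairwise $\sim$-equivalent, by Step 1. For $k=0$ we have $v_x|n_0=\beta_0|n_0$. If the claim holds for $k$, then $v_x|n_k\sim\beta_{x_k}|n_k$. Appending $\beta_{x_k}[n_k,n_{k+1})$ to both and using Lemma 1(a), we get $v_x|n_{k+1}\sim\beta_{x_k}|n_{k+1}$, and the latter is $\sim$-equivalent to every $\beta_i|n_{k+1}$.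

Consequently, if $x_l=i$ for all $l\ge k$, then
$$v_x=(v_x|n_k)\,\beta_i[n_k,\infty)\in B_i, \tag{3}$$
because $v_x|n_k\sim\beta_i|n_k$, the relation $\sim$ is $\sim_{B_i}$, and $\beta_i\in B_i$.

**Step 6: (I) and (E).** For (I): by (3), $v_{i^\omega}\in B_i$ and $v_{j^\omega}\in B_j$ are inequivalent if $i\ne j$. As $\{\alpha\otimes\beta:\alpha\approx\beta\}\in\mathcal F$, (2) gives $w_{i^\omega}\not\approx w_{j^\omega}$. For (E): let $x,y$ agree from $k$ on, and let $x',y'$ arise from them by replacing all letters from $k$ on by $0$. Then $\mathrm{sg}(x,y)=\mathrm{sg}(x',y')$, both being $=$ from $k$ on. By (3), $v_{x'},v_{y'}\in B_0$, so $v_{x'}\approx v_{y'}$, and by (2) $w_x\approx w_y$. The case $x=y$ gives $w_x\in L$, since $\approx$ is a relation on $L$. $\square$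

**Status of a sign sequence.** In the situation of Lemma 3, every $\sigma\in\{=,<,>\}^\omega$ is $\mathrm{sg}(x,y)$ for some $x,y$. By (2) its status $\mathrm{st}(\sigma)$, the set of languages of $\mathcal F$ containing $w_x\otimes w_y$ where $\mathrm{sg}(x,y)=\sigma$, is well defined. Call $\sigma$ neutral if $w_x\approx w_y$ for such $x,y$. For example, by (E) every $\sigma$ with only finitely many letters different from $=$ is neutral.

**Lemma 4.** In the situation of Lemma 3, assume that every language in $\mathcal F$ has the form $\{\alpha\otimes\beta:\alpha\,Q\,\beta\}$ with $Q$ a relation on $L$ invariant under $\approx$ in both arguments. Then: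

* (P1) Changing finitely many letters of $\sigma$ does not change $\mathrm{st}(\sigma)$.
* (P2) Replacing each letter $\sigma_k$ by $\sigma_k^{m_k}$ with $m_k\ge1$ does not change $\mathrm{st}(\sigma)$.
* (P3) Deleting or adding a finite prefix does not change $\mathrm{st}(\sigma)$.

*Proof.* (P1) Let $\sigma=\mathrm{sg}(x,y)$ and let $\sigma'$ agree with $\sigma$ from $k$ on. Change $x,y$ before position $k$ to get $x',y'$ with $\mathrm{sg}(x',y')=\sigma'$. By (E), $w_x\approx w_{x'}$ and $w_y\approx w_{y'}$. By invariance, $w_x\,Q\,w_y\iff w_{x'}\,Q\,w_{y'}$ for each $Q$.

(P2) Let $\sigma'=\sigma_0^{m_0}\sigma_1^{m_1}\cdots=\mathrm{sg}(x',y')$. In $w_{x'}\otimes w_{y'}$ group together the $m_k$ blocks belonging to $\sigma_k^{m_k}$. The grouped block has as $h$-value the $m_k$-th power of $a$, $b$ or $c$, which is that element itself. So the sequence of $h$-values is the same as for $\sigma$, and saturation applies.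

(P3) It suffices to add one letter $e$ in front of $\sigma=t_0\tau$, since deleting is the inverse and one can iterate. By (P1), then (P2), then (P1),
$$\mathrm{st}(e\,t_0\,\tau)=\mathrm{st}({=}\,{=}\,\tau)=\mathrm{st}({=}\,\tau)=\mathrm{st}(t_0\,\tau).\qquad\square$$

## 6. Alternation bounds the number of ordered classes per code

**Proposition 5.** Let $\preceq$ be a regular total preorder on $L$ with $\alpha\approx\beta\iff\alpha\preceq\beta\preceq\alpha$. Let $\mathcal F$ consist of the convolution languages of $\approx,\preceq,\succeq$, and let $N$ be as in Section 5. Then at most $N$ $\approx$-classes share any given code.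

*Proof.* Suppose more than $N$ classes share a code. Lemma 3 applies, and so does Lemma 4, because $\approx$, $\preceq$ and $\succeq$ are invariant under $\approx$ in both arguments.

**Step 1: $({<}{>})^\omega$ is neutral.** This is the exchange-equals-shift argument of Section 3. Let $\sigma=({<}{>})^\omega$ and $\bar\sigma=({>}{<})^\omega$, and take $x,y$ with $\mathrm{sg}(x,y)=\sigma$. Exchanging the two words gives $\mathrm{sg}(y,x)=\bar\sigma$. Since $\bar\sigma$ is $\sigma$ without its first letter, (P3) gives $\mathrm{st}(\sigma)=\mathrm{st}(\bar\sigma)$. In particular
$$w_x\preceq w_y\iff w_y\preceq w_x .$$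
By (E) both words lie in $L$, and $\preceq$ is total, so both sides hold and $w_x\approx w_y$.

**Step 2: the contradiction.** We compare one alternating word with two constant ones:
$$\mathrm{sg}\big((03)^\omega,1^\omega\big)=({<}{>})^\omega=\mathrm{sg}\big((03)^\omega,2^\omega\big).$$
By Step 1, $w_{1^\omega}\approx w_{(03)^\omega}\approx w_{2^\omega}$. This contradicts (I). $\square$

## 7. Proof of Theorem A

Let $(\Sigma,L_\delta,L_\approx,(L_R)_R,h)$ be a presentation of $\mathcal A$, one of whose relations is a linear order $R_0$, strict or reflexive.

**Step 1: the setting of Proposition 5.** Define $\alpha\preceq\beta$ iff $\langle\alpha,\beta\rangle\in L_{R_0}$ or $\alpha\approx\beta$. Then $\alpha\preceq\beta$ says that $h(\alpha)$ is at most $h(\beta)$ in the linear order. So $\preceq$ is a regular total preorder on $L=L_\delta$ inducing $\approx$. Let $N$ be as in Proposition 5, and let $d$ be the code function, formed with the $K$ belonging to that $\mathcal F$.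

**Step 2: a regular name for each class.** The code names a class up to at most $N$ possibilities, and the order numbers these. For $\alpha\in L$ let $\iota(\alpha)$ be the number of $\approx$-classes $[\beta]$ with $d(\beta)=d(\alpha)$ and $\beta\prec\alpha$. At most $N$ classes have the code $d(\alpha)$, and $[\alpha]$ is one of them, so $\iota(\alpha)\in\{0,\dots,N-1\}$. Put
$$f(\alpha)=d(\alpha)\otimes\iota(\alpha)^\omega ,$$
an $\omega$-word over $\Delta\times\{0,\dots,N-1\}$. The graph of $f$ is regular: $d$ has regular graph by Lemma 2(b), and "$\iota(\alpha)\ge j$" says that there are $\beta_1\prec\dots\prec\beta_j\prec\alpha$ with $d(\beta_1)=\dots=d(\beta_j)=d(\alpha)$, so (F1) applies to the finitely many possible values.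

**Step 3: $f(\alpha)=f(\beta)\iff\alpha\approx\beta$.** This is what makes $f$ a name. If $\alpha\approx\beta$, then $d(\alpha)=d(\beta)$ by Lemma 2(c), and $\iota(\alpha)=\iota(\beta)$ since $\prec$ is invariant under $\approx$. Conversely, if $f(\alpha)=f(\beta)$, then $[\alpha]$ and $[\beta]$ lie in the same finite linearly ordered set of classes with equal code and have the same number of predecessors in it. So $[\alpha]=[\beta]$.

**Step 4: the new presentation.** We transport everything along $f$. Put
$$L'_\delta=f(L_\delta),\qquad h'(f(\alpha))=h(\alpha),\qquad L'_R=\{\langle f(\alpha_1),\dots,f(\alpha_r)\rangle:\langle\alpha_1,\dots,\alpha_r\rangle\in L_R\}.$$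
The language $L'_\delta$ and the relations $L'_R$ are regular by (F1), being projections of regular relations. Since $f(\alpha)=f(\beta)\iff\alpha\approx\beta\iff h(\alpha)=h(\beta)$, the map $h'$ is a well-defined bijection $L'_\delta\to A$. If $f(\bar\alpha)\in L'_R$, then $f(\bar\alpha)=f(\bar\alpha')$ for some $\bar\alpha'\in L_R$, so $h(\bar\alpha)=h(\bar\alpha')\in R^{\mathcal A}$. Conversely, if $h(\bar\alpha)\in R^{\mathcal A}$, then $\bar\alpha\in L_R$ and $f(\bar\alpha)\in L'_R$. So we have an injective $\omega$-automatic presentation of $\mathcal A$.

**Step 5: the equivalence.** If a structure has an injective presentation, adding the lexicographic order on $L_\delta$ presents an expansion by a linear order. Conversely, if some expansion by a linear order is $\omega$-automatic, then by the first part it has an injective presentation, and omitting the relation for the order gives an injective presentation of the reduct. $\blacksquare$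

**Example 7.** For the eventually constant words of Example 6, let the class of words ending in $0^\omega$ precede the other one. Both classes have the same code $d$, and $f$ takes the two values $d\otimes0^\omega$ and $d\otimes1^\omega$. So the component $\iota$ cannot be omitted.

## 8. Transversals, regular orders, and uniform copies of $E_0$

The presentation just built lives over a new alphabet. Can one instead select representatives in the old language? And what happens without an order?

**Theorem B.** Let $\approx$ be a regular equivalence relation on a regular $L\subseteq\Sigma^\omega$. The following are equivalent.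

1. $\approx$ has a regular transversal.
2. There is $f:L\to\Gamma^\omega$ ($\Gamma$ finite) with regular graph and $f(\alpha)=f(\beta)\iff\alpha\approx\beta$.
3. There is a regular total preorder on $L$ inducing $\approx$ (i.e. a regular linear order on $L/{\approx}$).
4. There is a Borel total preorder on $L$ inducing $\approx$.
5. $\approx$ is smooth, i.e. Borel reducible to equality on a standard Borel space.
6. There are no $p\in\Sigma^+$ and $u_0,u_1\in\Sigma^+$ of equal length such that $w_x:=p\,u_{x_0}u_{x_1}\cdots\in L$ for all $x\in\{0,1\}^\omega$ and $w_x\approx w_y\iff x\,E_0\,y$ for all $x,y\in\{0,1\}^\omega$.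
7. At most $N$ classes share any given code, where $N$ is the constant of Section 5 for $\mathcal F=\{\{\alpha\otimes\beta:\alpha\approx\beta\}\}$.

It is decidable, given automata for $L$ and $\approx$, whether these hold.

**Corollary C.** If $\mathcal A$ is linearly ordered with $\omega$-automatic presentation $(\Sigma,L_\delta,L_\approx,(L_R)_R,h)$, then there is a regular $T\subseteq L_\delta$ such that restricting $h$ and all $L_R$ to $T$ gives an injective presentation over the same alphabet.

*Proof of Corollary C from Theorem B.* The preorder $\preceq$ of Section 7, Step 1, shows that condition 3 holds. By condition 1 there is a regular transversal $T$. The restrictions of the $L_R$ to $T$ are regular, and $h$ restricted to $T$ is a bijection onto $A$ because $T$ contains exactly one word of each class. $\square$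

**Example 8.** For $\approx\,=E_0$ on $\{0,1\}^\omega$ take $p=0$, $u_0=0$, $u_1=1$. Then $w_x=0x$, and $w_x\,E_0\,w_y\iff x\,E_0\,y$. So condition 6 fails, and $E_0$ has no regular transversal. Some hypothesis such as the linear order is therefore needed at the level of presentations. This concerns the presentation, not the structure: in the empty signature, $\{0,1\}^\omega/E_0$ is a set of the size of the continuum (the classes are countable), and such a set is injectively presented by $\{0,1\}^\omega$ itself. By Theorem B, uniform copies of $E_0$ as in condition 6 are the only obstruction to a regular transversal, and a linear order on the quotient, even a merely Borel one, excludes them.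

Two tools are still missing. To go from 7 to 1 we must choose words regularly once the code is given. To go from 6 to 7 we must show, without an order, that too many classes with one code give a full copy of $E_0$.

## 9. Choosing words from codes, and non-neutral sign sequences

**Lemma 6 (uniformization).** If $Q\subseteq\Gamma^\omega\times\Sigma^\omega$ is regular, there is $g:\mathrm{dom}(Q)\to\Sigma^\omega$ with regular graph and $\langle\delta,g(\delta)\rangle\in Q$ for all $\delta\in\mathrm{dom}(Q)$.

This is known, e.g. Siefkes 1975; here is a proof. Taking the lexicographically least $y$ with $\langle\delta,y\rangle\in Q$ fails as in Section 3, since a limit of ever smaller accepting runs need not be accepting. The remedy is to give priority to reaching the next accepting state early, and to minimize only among the finite prefixes that do so.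

*Proof.* Let $\mathcal B$ be a Büchi automaton for $Q$ with state set $P$ and accepting set $F$, and order $P\times\Sigma$ linearly. For $\delta\in\mathrm{dom}(Q)$ let $\mathrm{Acc}(\delta)$ be the set of all $\xi\in(P\times\Sigma)^\omega$ consisting of a word $y\in\Sigma^\omega$ together with an accepting run of $\mathcal B$ on $\delta\otimes y$; at position $n$, $\xi$ records the state before reading letter $n$, and $y(n)$. This set is nonempty. A hit of $\xi$ is a position whose state is in $F$; members of $\mathrm{Acc}(\delta)$ have infinitely many hits.

**Step 1: construction of $\xi^*$.** Let $v_{-1}$ be the empty word and $n_{-1}=-1$. Given $v_k$, a prefix of length $n_k+1$ of some member of $\mathrm{Acc}(\delta)$, let $n_{k+1}>n_k$ be least such that some $\xi\in\mathrm{Acc}(\delta)$ extending $v_k$ has a hit at $n_{k+1}$. Let $v_{k+1}$ be the lexicographically least prefix of length $n_{k+1}+1$ of such a $\xi$ (extending $v_k$, with a hit at $n_{k+1}$). Let $\xi^*$ be the limit of the $v_k$. Each finite prefix of $\xi^*$ is a prefix of a member of $\mathrm{Acc}(\delta)$, so $\xi^*$ respects the initial states and the transitions. It has a hit at every $n_k$ with $k\ge0$. So $\xi^*\in\mathrm{Acc}(\delta)$.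 Let $g(\delta)$ be its $\Sigma$-component; then $\langle\delta,g(\delta)\rangle\in Q$.

**Step 2: the graph of $g$ is regular.** We describe $\xi^*$ in MSO. Consider pairs $(\xi,D)$ with $\xi\in\mathrm{Acc}(\delta)$ and $D\subseteq\omega$ infinite such that for all consecutive elements $m<m'$ of $\{-1\}\cup D$:

* $\xi$ has a hit at $m'$, and $m'$ is the least position above $m$ at which some $\zeta\in\mathrm{Acc}(\delta)$ with $\zeta|(m+1)=\xi|(m+1)$ has a hit;
* $\xi|(m'+1)$ is lexicographically at most $\zeta|(m'+1)$ for every $\zeta\in\mathrm{Acc}(\delta)$ with $\zeta|(m+1)=\xi|(m+1)$ and a hit at $m'$.

The pair $(\xi^*,\{n_0,n_1,\dots\})$ satisfies this. By induction along $D$, any such pair has $n_k$ as the element of $D$ with number $k$, and $\xi|(n_k+1)=v_k$, so it is the only one. All conditions are expressible in MSO in terms of $\delta$, $\xi$ and $D$. So $g$ has regular graph by (F1). $\square$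

**Lemma 7.** Let $p,u_0,\dots,u_3$ be as in Lemma 3, with $\mathcal F=\{\{\alpha\otimes\beta:\alpha\approx\beta\}\}$. If $\sigma\in\{=,<,>\}^\omega$ has infinitely many letters different from $=$, then $\sigma$ is not neutral. Hence for $x,y\in\{0,1\}^\omega$: $w_x\approx w_y\iff x\,E_0\,y$.

*Proof.* Lemma 4 applies since $\approx$ is invariant under itself; in its language, (P1) to (P3) preserve neutrality. Suppose $\sigma$ has infinitely many letters different from $=$ and is neutral. In both cases we derive $w_{1^\omega}\approx w_{2^\omega}$, contradicting (I).

**Case 1: $\sigma$ has finitely many letters $=$.** By (P1) we may replace these, so assume $\sigma\in\{<,>\}^\omega$. Let $z_k=0$ if $\sigma_k$ is $<$, and $z_k=3$ if $\sigma_k$ is $>$. As $0$ is below and $3$ is above both $1$ and $2$,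
$$\mathrm{sg}(z,1^\omega)=\sigma=\mathrm{sg}(z,2^\omega),$$
so $w_{1^\omega}\approx w_z\approx w_{2^\omega}$.

**Case 2: $\sigma$ has infinitely many letters $=$.** Now $z$ would have to equal $1$ and $2$ at the same time at the positions where $\sigma$ is $=$. The way around is to pass from $1^\omega$ to $2^\omega$ in two moves, through an intermediate sequence $y$, each move changing only positions where the sign sequence in use is not $=$.

First we normalize. Delete the part of $\sigma$ before its first letter $=$, using (P3). Then
$$\sigma={=}^{k_0}\,G_0\,{=}^{k_1}\,G_1\,{=}^{k_2}\,G_2\cdots,\qquad k_i\ge1,\quad G_i\in\{<,>\}^+ .$$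
By (P2) the lengths $k_i$ may be changed to any positive values without changing the status, since both sequences are stretchings of the one in which all these lengths equal $1$. Taking the lengths $|G_0|,|G_1|,\dots$ shows that
$$\sigma'={=}^{|G_0|}\,G_0\,{=}^{|G_1|}\,G_1\,{=}^{|G_2|}\,G_2\cdots$$
is neutral. Taking the lengths $1,|G_0|,|G_1|,\dots$ and then deleting the first letter by (P3) shows that
$$\sigma''=G_0\,{=}^{|G_0|}\,G_1\,{=}^{|G_1|}\,G_2\,{=}^{|G_2|}\cdots$$
is neutral.

Now partition $\omega$ into consecutive intervals $I_0,J_0,I_1,J_1,\dots$ with $|I_i|=|J_i|=|G_i|$, and let $I=\bigcup_iI_i$ and $J=\bigcup_iJ_i$. Then $\sigma'$ is $=$ on $I$ and equals $G_i$ on $J_i$, while $\sigma''$ equals $G_i$ on $I_i$ and is $=$ on $J$. Let $y$ be $1$ on $I$ and $2$ on $J$.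

For the first move let $z$ be $1$ on $I$ and, on $J$, $0$ where $\sigma'$ is $<$ and $3$ where $\sigma'$ is $>$. On $I$ the sequences $z$, $1^\omega$ and $y$ all have the letter $1$. On $J$ the letter of $z$ is $0$ or $3$, and it compares in the same way with $1$ and with $2$. So $\mathrm{sg}(z,1^\omega)=\sigma'=\mathrm{sg}(z,y)$, and $w_{1^\omega}\approx w_z\approx w_y$.

For the second move let $z'$ be $2$ on $J$ and, on $I$, $0$ where $\sigma''$ is $<$ and $3$ where $\sigma''$ is $>$. On $J$ the sequences $z'$, $y$ and $2^\omega$ all have the letter $2$. On $I$ the letter of $z'$ is $0$ or $3$, and it compares in the same way with $1$ and with $2$. So $\mathrm{sg}(z',y)=\sigma''=\mathrm{sg}(z',2^\omega)$, and $w_y\approx w_{z'}\approx w_{2^\omega}$. Together, $w_{1^\omega}\approx w_{2^\omega}$.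

This proves that $\sigma$ is not neutral. For the last statement, if $x\,E_0\,y$, then $w_x\approx w_y$ by (E). Otherwise $\mathrm{sg}(x,y)$ has infinitely many letters different from $=$, so it is not neutral and $w_x\not\approx w_y$. $\square$

## 10. Proof of Theorem B

We prove $1\Rightarrow2\Rightarrow3\Rightarrow4\Rightarrow6\Rightarrow7\Rightarrow1$, and $2\Rightarrow5\Rightarrow4$ to include condition 5.

**$1\Rightarrow2$.** Map $\alpha$ to the unique $\beta\in T$ with $\alpha\approx\beta$. The graph is $\{\langle\alpha,\beta\rangle:\alpha\approx\beta,\ \beta\in T\}$, which is regular.

**$2\Rightarrow3$.** Pull back the lexicographic order along $f$: let $\alpha\preceq\beta$ iff $f(\alpha)$ is lexicographically at most $f(\beta)$. This is regular by (F1), and it induces $\approx$ because $f(\alpha)=f(\beta)\iff\alpha\approx\beta$.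

**$3\Rightarrow4$.** Regular $\omega$-languages are Borel sets, and $\Sigma^\omega\times\Sigma^\omega$ is homeomorphic to $(\Sigma^2)^\omega$ by convolution.

**$2\Rightarrow5$.** The set $L$ and the graph of $f$ are Borel. A function between Polish spaces with Borel graph and Borel domain is Borel. So $f$ is a Borel reduction of $\approx$ to equality on $\Gamma^\omega$.

**$5\Rightarrow4$.** A standard Borel space is Borel isomorphic to a Borel subset of $\mathbb R$. So there is a Borel $\theta:L\to\mathbb R$ with $\theta(\alpha)=\theta(\beta)\iff\alpha\approx\beta$. Put $\alpha\preceq\beta$ iff $\theta(\alpha)\le\theta(\beta)$.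

**$4\Rightarrow6$.** The step shows, by Baire category, that a Borel order on the quotient excludes a copy of $E_0$. Suppose $\preceq$ is as in 4 and $p,u_0,u_1$ are as forbidden in 6. The map $x\mapsto w_x$ is continuous, since each finite prefix of $w_x$ depends on finitely many letters of $x$. Pulling $\preceq$ back along it gives a Borel total preorder $\trianglelefteq$ on $\{0,1\}^\omega$ inducing $E_0$. Write $x\triangleleft y$ for its strict part, let
$$P=\{(x,y):x\triangleleft y\},$$
and let $P^{-1}=\{(x,y):y\triangleleft x\}$. Both are Borel, hence have the Baire property, and $P$ is invariant under finite changes in both coordinates, as $\triangleleft$ is invariant under $E_0$. For a finite word $u$ let $[u]$ be the set of $x$ with prefix $u$.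

Suppose first that $P$ is nonmeager. Having the Baire property, it is comeager in some nonempty open set, hence in some $[u]\times[v]$ with $|u|=|v|=n$. For all $u',v'$ of length $n$, flipping suitable coordinates below $n$ of $x$ and of $y$ is a homeomorphism of $\{0,1\}^\omega\times\{0,1\}^\omega$ that preserves $P$ and carries $[u]\times[v]$ onto $[u']\times[v']$. So $P$ is comeager in each of the finitely many sets $[u']\times[v']$, and they cover the space. Hence $P$ is comeager. Exchanging coordinates is a homeomorphism, so $P^{-1}$ is comeager too. But $P\cap P^{-1}=\emptyset$, contradicting the Baire category theorem.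

So $P$ is meager, and by exchange of coordinates $P^{-1}$ is meager. If $(x,y)$ is in neither, then by totality $x\trianglelefteq y\trianglelefteq x$, that is, $x\,E_0\,y$. Hence $E_0$ is the complement of $P\cup P^{-1}$ and is comeager. On the other hand,
$$E_0=\bigcup_n\{(x,y):x(i)=y(i)\text{ for all }i\ge n\},$$
and each set in this union is closed. It is also nowhere dense, since any $[u]\times[v]$ contains a pair that differs at some position $i\ge n$. So $E_0$ is meager as well, again contradicting the Baire category theorem.

**$6\Rightarrow7$.** If 7 fails, more than $N$ classes share a code. Lemma 3 gives $p,u_0,\dots,u_3$ with all $w_x\in L$, and by Lemma 7, $w_x\approx w_y\iff x\,E_0\,y$ for $x,y\in\{0,1\}^\omega$. So $p,u_0,u_1$ violate 6.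

**$7\Rightarrow1$.** The code is an invariant of the class, so we may uniformize over it; since a code may be shared, we choose representatives for all its classes at once. For $1\le k\le N$ let $X_k$ be the set of codes $\delta\in d(L)$ shared by exactly $k$ classes. It is regular by (F1): the existence of $k$ pairwise inequivalent words of code $\delta$ is expressible, and so is the nonexistence of $k+1$ of them. By 7 the sets $X_1,\dots,X_N$ cover $d(L)$. The relation
$$\text{"}\delta\in X_k\text{, and }\beta_1,\dots,\beta_k\in L\text{ are pairwise inequivalent with }d(\beta_1)=\dots=d(\beta_k)=\delta\text{"}$$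
between $\delta$ and $\beta_1\otimes\dots\otimes\beta_k$ is regular with domain $X_k$. Lemma 6, with the alphabet $\Sigma^k$ in place of $\Sigma$, gives functions $g_{k,1},\dots,g_{k,k}:X_k\to L$ with regular graphs choosing such $\beta_1,\dots,\beta_k$. Let $T$ be the set of all $\alpha\in L$ such that, for the $k$ with $d(\alpha)\in X_k$, we have $\alpha=g_{k,i}(d(\alpha))$ for some $i\le k$. By (F1) $T$ is regular.

Let $C$ be a class, $\delta$ its code, and $\delta\in X_k$. The $k$ words $g_{k,1}(\delta),\dots,g_{k,k}(\delta)$ lie in $k$ different classes of code $\delta$, and there are exactly $k$ such classes. So $C$ contains exactly one of them. These words are the only elements of $T$ with code $\delta$, and all elements of $C$ have code $\delta$. Hence $|T\cap C|=1$, and $T$ is a regular transversal.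

**Decidability.** We decide condition 7. From automata for $L$ and $\approx$ one computes $S$ and $h$ by (F2), then $K=|S|$, a suitable $R$ from the finite Ramsey theorem, and $N=K|S|R$. The MSO definition in Lemma 2(b) yields an automaton for the graph of $d$. The negation of 7 is the statement "there are $N+1$ pairwise inequivalent words in $L$ with the same code". This is an MSO sentence over $(\omega,<)$, whose truth is decidable by (F1). $\blacksquare$
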